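\title{Destroying $F_{\sigma\delta}$ ideals without adding a dominating real}

\begin{abstract}
A forcing destroys a tall ideal $\mathcal I$ on $\omega$ if it adds an infinite set that has finite intersection with every ground-model member of $\mathcal I$. Can every tall $F_{\sigma\delta}$ ideal, and in particular the ideal $\mathcal Z$ of sets of asymptotic density zero, be destroyed by a proper forcing that adds no dominating real? We show that the general answer is no: there is a tall $F_{\sigma\delta}$ ideal $\mathcal E$ such that every proper forcing destroying $\mathcal E$ adds a dominating real. For $\mathcal Z$ the answer is yes: it is destroyed by a forcing of the form ($\sigma$-closed)$\,*\,$(ccc) that is almost $\omega^\omega$-bounding. As a consequence, $\mathfrak b=\mathrm{cov}^*(\mathcal E)=\aleph_1<\mathrm{cov}^*(\mathcal Z)=\aleph_2$ is consistent.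
\end{abstract}

\section{Introduction}\label{sec:intro}

An \emph{ideal} on $\omega$ is a family $\mathcal I\subseteq\mathcal P(\omega)$ that is closed under subsets and finite unions, contains all finite sets, and does not contain $\omega$. Ideals on other countably infinite sets are defined in the same way. We identify $\mathcal P(\omega)$ with the Cantor space $2^\omega$, so an ideal may be $F_\sigma$ (a countable union of closed sets) or $F_{\sigma\delta}$ (a countable intersection of $F_\sigma$ sets). An ideal is \emph{tall} if every infinite subset of $\omega$ has an infinite subset in the ideal. With the convention $n=\{0,\dots,n-1\}$, the \emph{density zero ideal} is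
\[
\mathcal Z=\Bigl\{A\subseteq\omega:\lim_{n\to\infty}\frac{|A\cap n|}{n}=0\Bigr\}=\bigcap_j\bigcup_m\bigcap_{n\ge m}\{A:|A\cap n|\le 2^{-j}n\}.
\]
The second description shows that $\mathcal Z$ is $F_{\sigma\delta}$, and $\mathcal Z$ is tall because every infinite set has an infinite subset whose $k$-th element is at least $k^2$.

Tallness speaks about all infinite sets, so a forcing that adds new infinite sets can make it fail. A forcing $\mathbb P$ \emph{destroys} a tall ideal $\mathcal I$ if it forces that the ideal generated by the ground-model members of $\mathcal I$ is not tall. The generated ideal consists of the subsets of ground-model members of $\mathcal I$, so $\mathbb P$ destroys $\mathcal I$ exactly when it adds an infinite set $D$ such that $D\cap I$ is finite for every $I\in\mathcal I\cap V$. We call such a $D$ a \emph{destroying set}, and we take its existence as the definition of ``destroys'' for all ideals, tall or not.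

Destroying an ideal is easy. Let $\mathcal V$ be an ultrafilter containing the complements of all members of $\mathcal I$, and force with the pairs $(s,A)$, where $s\subseteq\omega$ is finite and $A\in\mathcal V$, and where $(s',A')\le(s,A)$ means $s\subseteq s'\subseteq s\cup A$ and $A'\subseteq A$. Conditions with the same $s$ are compatible, so this Mathias-type forcing is ccc. The union $D$ of the first coordinates of the generic filter is infinite, and $(s,A\setminus I)$ forces $D\cap I\subseteq s$. The real question is what the destruction costs, and we measure the cost by the growth of the new functions in $\omega^\omega$. Write $f\le^*g$ if $f(k)\le g(k)$ for all but finitely many $k$.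

\begin{definition}\label{def:bounding}
Let $\mathbb P$ be a forcing.
\begin{enumerate}
\item $\mathbb P$ is \emph{$\omega^\omega$-bounding} if every $h\in\omega^\omega$ in the extension is bounded by a ground-model function.
\item $\mathbb P$ is \emph{almost $\omega^\omega$-bounding} if for every $p\in\mathbb P$ and every name $\dot h$ for an element of $\omega^\omega$ there is $g\in\omega^\omega\cap V$ such that for every infinite $X\subseteq\omega$ in $V$ some $q\le p$ forces that $\dot h(k)\le g(k)$ for infinitely many $k\in X$.
\item $\mathbb P$ \emph{adds a dominating real} if it adds $h\in\omega^\omega$ with $f\le^*h$ for all $f\in\omega^\omega\cap V$.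
\end{enumerate}
\end{definition}

Property (1) implies (2), since one $q\le p$ forcing $\dot h\le^* g$ serves all $X$. Under (2) no condition $p$ forces $\dot h$ to be dominating: with $X=\omega$, the condition $q$ forces $g+1\not\le^*\dot h$.

Laflamme proved that every tall $F_\sigma$ ideal can be destroyed by a proper $\omega^\omega$-bounding forcing. The same then holds for every tall ideal contained in an $F_\sigma$ ideal, because a destroying set for the larger ideal destroys the smaller one. One level higher the statement fails: no $\omega^\omega$-bounding forcing destroys $\mathcal Z$ (Proposition~\ref{prop:RS}). The proof of this fact needs a ground-model function that bounds a new function everywhere, so it is natural to lower the demand and only forbid dominating reals. This leads to the question posed in \cite{filters}.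

\begin{quote}
\emph{Can every tall $F_{\sigma\delta}$ ideal be destroyed by a proper forcing that adds no dominating real? Can $\mathcal Z$?}
\end{quote}

Since $\mathcal Z$ is the ideal that blocks the $\omega^\omega$-bounding statement, one might expect it to be the hard case, so that both parts have the same answer. They do not. The answer to the first part is no.

\begin{theorem}\label{thm:A}
There is a tall $F_{\sigma\delta}$ ideal $\mathcal E$ with the following property. Let $V[G]$ be a forcing extension of $V$ in which every countable subset of $\mathcal P(\omega)\cap V$ is contained in a set that belongs to $V$ and is countable in $V$. If $\mathcal E$ is destroyed in $V[G]$, then $V[G]$ contains a dominating real over $V$. In particular, every proper forcing that destroys $\mathcal E$ adds a dominating real.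
\end{theorem}

The answer to the second part is yes, for a family of ideals that includes $\mathcal Z$. Let $(\Omega_n)_{n\in\omega}$ be a partition of a countable set $\Omega$ into finite nonempty sets, and let $\mu_n$ be a probability measure on $\Omega_n$. For $A\subseteq\Omega$ write $\mu_n(A)$ for $\mu_n(A\cap\Omega_n)$, and let
\[
\mathcal Z_\mu=\{A\subseteq\Omega:\mu_n(A)\to0\}.
\]

\begin{theorem}\label{thm:B}
For every such sequence $(\Omega_n,\mu_n)_{n\in\omega}$ there is a proper, almost $\omega^\omega$-bounding forcing of the form \textup{(}$\sigma$-closed\textup{)}$\,*\,$\textup{(}ccc\textup{)} that destroys $\mathcal Z_\mu$. In particular, $\mathcal Z$ can be destroyed by a proper forcing that adds no dominating real.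
\end{theorem}

One picture explains both theorems. Cut $\omega$ into the blocks $[2^n,2^{n+1})$. To catch a new set $D$, the ground model must guess, in many blocks, a small portion of the block that contains a point of $D$. If $D$ has a point in every block, then guessing succeeds infinitely often unless there is a dominating real (Section~\ref{sec:selectors}). A destroying set for $\mathcal Z$ may, however, skip most blocks, and Section~\ref{sec:B} exploits this freedom by letting a generic ultrafilter choose the blocks that matter. The ideal $\mathcal E$ of Section~\ref{sec:E} is built to remove the freedom: every infinite subset of its underlying set produces a point in every block.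

Along the way we obtain several complements. Under CH, Theorem~\ref{thm:A} holds for all forcings (Corollary~\ref{cor:CH}), and it has a counterpart for cardinal invariants (Corollary~\ref{cor:cov}). Theorem~\ref{thm:B} extends to all ideals dominated by a sequence of finitely supported measures (Corollary~\ref{cor:measures}), and iterating its forcing separates $\mathfrak b$ from $\mathrm{cov}^*(\mathcal Z)$ (Theorem~\ref{thm:con}).

\section{Background on forcing and models}\label{sec:prelim}

We write $q\le p$ when $q$ is the stronger condition. A forcing is \emph{$\sigma$-closed} if every decreasing $\omega$-sequence of conditions has a lower bound; such a forcing adds no new $\omega$-sequences of ground-model sets, and in particular no reals. A forcing is \emph{ccc} if its antichains are countable. A forcing $\mathbb P$ is \emph{proper} if for all large regular $\theta$, every countable $N\prec H(\theta)$ with $\mathbb P\in N$ and every $p\in\mathbb P\cap N$ there is $q\le p$ that is \emph{$(N,\mathbb P)$-generic}, that is, $q$ forces $\dot G\cap\Delta\cap N\neq\emptyset$ for every dense $\Delta\subseteq\mathbb P$ in $N$. We use the following standard facts.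
\begin{itemize}
\item[(F1)] $\sigma$-closed forcings and ccc forcings are proper. If $\mathbb P$ is proper and forces $\dot{\mathbb Q}$ to be proper, then $\mathbb P*\dot{\mathbb Q}$ is proper.
\item[(F2)] An extension by $\mathbb P*\dot{\mathbb Q}$ has the form $V[G_0][G_1]$ with $G_0$ generic for $\mathbb P$ over $V$ and $G_1$ generic for $\dot{\mathbb Q}^{G_0}$ over $V[G_0]$, and a $\mathbb P*\dot{\mathbb Q}$-name may be read as a $\mathbb P$-name for a $\dot{\mathbb Q}$-name.
\item[(F3)] If $\mathbb P$ is proper, every countable set of ground-model sets in $V[G]$ is contained in a set that belongs to $V$ and is countable in $V$.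
\end{itemize}
To see (F3), let $\dot e$ be a name for a function from $\omega$ to $V$ and let $p\in\mathbb P$. Take $N\ni\mathbb P,p,\dot e$ and an $(N,\mathbb P)$-generic $q\le p$. For each $n$ the dense set of conditions deciding $\dot e(n)$ lies in $N$, so $q$ forces that $\dot e(n)$ is decided by a condition in $\dot G\cap N$, and the value decided by a condition in $N$ lies in $N$. Thus $q$ forces the range of $\dot e$ into the countable set $N\in V$.

The argument behind Theorem~\ref{thm:A} will be applied both to $V$ inside $V[G]$ and to a small model inside $V$, so we phrase it for an inner model. Let $M$ be a transitive set or class that models ZFC without the power set axiom; we call such an $M$ a \emph{model}.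

\begin{definition}\label{def:model}
A model $M$ is \emph{unbounded} if no $e\in\omega^\omega$ satisfies $f\le^*e$ for all $f\in\omega^\omega\cap M$. It has \emph{countable covering} if every countable subset of $\mathcal P(\omega)\cap M$ is contained in a set $C\in M$ that is countable in $M$.
\end{definition}

Unboundedness is used in the following form.
\begin{itemize}
\item[(U)] If $M$ is unbounded and $e\in\omega^\omega$, there is a strictly increasing $f\in M$ with $f(p)>e(p)$ for infinitely many $p$.
\end{itemize}
Indeed, take $f_0\in M$ with $f_0\not\le^*e$ and let $f(p)=p+\max_{q\le p}f_0(q)$.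

\section{Guessing points of a set: density zero and selectors}\label{sec:selectors}

Let $W_n=\{0,1\}^n$ be the set of binary words of length $n$, let $W=\bigcup_nW_n$, and for $A\subseteq W$ let $\lambda_n(A)=|A\cap W_n|/2^n$. Writing a positive integer in binary and deleting the leading $1$ identifies $\omega\setminus\{0\}$ with $W$ and the block $[2^n,2^{n+1})$ with $W_n$.

\begin{lemma}\label{lem:Z}
Under this identification, a set $A\subseteq W$ belongs to $\mathcal Z$ if and only if $\lambda_n(A)\to0$.
\end{lemma}

\begin{proof}
We have $\lambda_n(A)\le2\,|A\cap 2^{n+1}|/2^{n+1}$, which gives one direction. Conversely, suppose $\lambda_i(A)\le\varepsilon$ for $i\ge i_0$. If $2^n\le N<2^{n+1}$, then $|A\cap N|/N\le\sum_{i\le n}2^{i-n}\lambda_i(A)\le2^{i_0-n}+2\varepsilon$.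
\end{proof}

The point $0$ affects neither membership in $\mathcal Z$ nor destroying sets. So from now on $\mathcal Z$ is the ideal $\mathcal Z_\lambda$ on $W$, and the second sentence of Theorem~\ref{thm:B} follows from the first.

For $s\in W$ let $[s]_n=\{w\in W_n:s\subseteq w\}$ be the set of words of length $n$ that begin with $s$. Then $\lambda_n([s]_n)\le2^{-|s|}$, with $[s]_n=\emptyset$ for $n<|s|$. Choosing $[s]_n$ amounts to guessing that a point of $D$ at level $n$ begins with $s$, and a set made of such guesses lies in $\mathcal Z$ as soon as the lengths of the guesses tend to infinity. The simplest strategy is to try all words in turn and to keep each guess for a long time.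

\begin{proposition}[Raghavan--Shelah]\label{prop:RS}
No $\omega^\omega$-bounding forcing destroys $\mathcal Z$.
\end{proposition}

\begin{proof}
Let $V[G]$ be an extension by such a forcing and let $D\subseteq W$ in $V[G]$ be infinite. In $V$, enumerate $W$ by nondecreasing length as $(s_j)_{j\in\omega}$. Call $j$ \emph{good} if $D\cap[s_j]_n\ne\emptyset$ for infinitely many $n$. Since $D$ meets infinitely many levels and $W_k$ is finite, for each $k$ some $j$ with $|s_j|=k$ is good; in particular $0$ is good and there are infinitely many good $j$. Let
\[
N(m)=\max\bigl\{\min\{n\ge m:D\cap[s_j]_n\neq\emptyset\}:j\le m,\ j\text{ good}\bigr\}\ge m,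
\]
and take $f\in V$ with $f(m)>N(m)$ for all $m$. Put $l_0=0$, $l_{j+1}=f(l_j)$; this sequence is strictly increasing, so $j\le l_j$. Let $A=\bigcup_j\bigcup\{[s_j]_n:l_j\le n<l_{j+1}\}\in V$. For $l_j\le n<l_{j+1}$ we have $\lambda_n(A)\le2^{-|s_j|}$, and $|s_j|\to\infty$, so $A\in\mathcal Z$. If $j$ is good, the least $n\ge l_j$ with $D\cap[s_j]_n\ne\emptyset$ is at most $N(l_j)<l_{j+1}$, so $A$ meets $D$ at a level in $[l_j,l_{j+1})$. Hence $D\cap A$ is infinite.
\end{proof}

Thus ``adds no dominating real'' cannot be improved to ``$\omega^\omega$-bounding'' in Theorem~\ref{thm:B}. If we only know that $N$ is not dominating, we wait long enough only infinitely often, and nothing makes these moments coincide with the good $j$, which the ground model does not know. The argument can be saved when $D$ has a point at every level. Call $x\in\prod_iW_i$ a \emph{selector}.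

\begin{proposition}\label{prop:selector}
Let $M$ be an unbounded model with countable covering, and let $x$ be a selector. Then there is $A\in\mathcal Z\cap M$ with $x(i)\in A$ for infinitely many $i$.
\end{proposition}

For guesses of one fixed length $j$ there is no difficulty: some $s\in W_j$ begins $x(i)$ for infinitely many $i$, and the constant guess $s$ lies in $M$. We need one function in $M$ that makes correct guesses of all lengths. The first attempt is to split $\omega$ into infinite sets $H_s$ $(s\in W)$ and guess $s$ on $H_s$. It fails against any $x$ for which the first bit of $x(i)$ differs from the first bit of $s$ whenever $i\in H_s$, $i\ge1$ and $s\neq\emptyset$: a word that is often correct on $\omega$ need not be correct on the part of $\omega$ reserved for it. The remedy is to find, for each $j$, a set $E_j\in M$ and a word $s_j$ that stays correct on every infinite subset of $E_j$ in $M$, and to reserve coordinates afterwards. The sequence $(E_j)_j$ need not be in $M$, and this is where countable covering enters.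

\begin{proof}
\emph{Step 1: stable guesses.} Fix $j$. For infinite $E\subseteq\omega$ in $M$ let $K_j(E)$ be the set of $s\in W_j$ such that $s\subseteq x(i)$ for infinitely many $i\in E$. This set is nonempty by the pigeonhole principle, and $E'\subseteq E$ implies $K_j(E')\subseteq K_j(E)$. Choose $E_j$ with $|K_j(E_j)|$ minimal and choose $s_j\in K_j(E_j)$. If $E'\subseteq E_j$ is infinite and in $M$, then $K_j(E')\subseteq K_j(E_j)$ and $|K_j(E')|\ge|K_j(E_j)|$, so the two sets are equal and $s_j\in K_j(E')$.

\emph{Step 2: one function that guesses at all lengths.} By countable covering there is $C\in M$, countable in $M$, that contains every $E_j$; shrinking $C$ inside $M$, we assume that it consists of infinite subsets of $\omega$. Working in $M$, choose pairwise disjoint infinite sets $H(E,s)\subseteq E$ for $(E,s)\in C\times W$: list the pairs so that each occurs infinitely often, and at each step give to the current pair $(E,s)$ the least element of $E$ above all numbers given away so far. Let $\sigma(i)=s$ if $i\in H(E,s)$, and $\sigma(i)=\emptyset$ if $i$ lies in no such set. Then $\sigma\in M$. By Step~1, $s_j\in K_j(H(E_j,s_j))$, so for every $j$ there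 is $i$ with $|\sigma(i)|=j$ and $\sigma(i)\subseteq x(i)$.

\emph{Step 3: discarding short guesses.} The lengths $|\sigma(i)|$ do not tend to infinity, so we stop using short guesses after a while, but not too early. Let $N(j)$ be the least $i$ with $|\sigma(i)|\ge j$ and $\sigma(i)\subseteq x(i)$. By (U) take a strictly increasing $f\in M$ with $f(j)>N(j)$ for infinitely many $j$, and let
\[
A=\bigcup\{[\sigma(i)]_i:\ i<f(|\sigma(i)|)\}\in M .
\]
If $i\ge f(j)$ and $A\cap W_i\neq\emptyset$, then $f(j)\le i<f(|\sigma(i)|)$, so $|\sigma(i)|>j$ and $\lambda_i(A)\le2^{-j}$. Hence $A\in\mathcal Z$. If $f(j)>N(j)$ and $i=N(j)$, then $i<f(j)\le f(|\sigma(i)|)$ and $x(i)\in[\sigma(i)]_i$, so $x(i)\in A$; moreover $i=|x(i)|\ge|\sigma(i)|\ge j$. So $x(i)\in A$ for infinitely many $i$.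
\end{proof}

\begin{remark}\label{rem:linked}
Unboundedness cannot be dropped. Force with pairs $(t,A)$, where $t\in\prod_{i<n}W_i$ for some $n=|t|$, $A\in\mathcal Z$, and $\lambda_i(A)<1/2$ for $i\ge|t|$; let $(t',A')\le(t,A)$ if $t\subseteq t'$, $A\subseteq A'$, and $t'(i)\notin A$ for $|t|\le i<|t'|$. Given $(t,A)$ and $(t,A')$, we have $\lambda_i(A\cup A')<1$ for $i\ge|t|$, so $t$ extends, avoiding $A\cup A'$, to a $t'$ so long that $(t',A\cup A')$ is a condition. Hence the forcing is ccc, and $V$ has countable covering in the extension by (F1) and (F3). Given $(t,A)$ and any $A'\in\mathcal Z$, extend $t$, avoiding $A$, to a $t'$ so long that $(t',A\cup A')$ is a condition; it forces the generic selector to avoid $A'$ from level $|t'|$ on.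
\end{remark}

\section{An ideal whose destruction adds a dominating real}\label{sec:E}

We want an ideal such that every destroying set yields a selector that escapes $\mathcal Z\cap V$. Let the underlying set be the tree of finite initial parts of selectors,
\[
T=\bigcup_n\prod_{i<n}W_i ,
\]
whose levels are finite and whose branches are the selectors. An infinite subset of $T$ accumulates at a branch in the following sense.

\begin{lemma}\label{lem:konig}
If $D\subseteq T$ is infinite, there are a selector $x$ and nodes $d_k\in D$ with $d_k\supseteq x{\upharpoonright}k$ for all $k$. In particular $|d_k|\ge k$.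
\end{lemma}

\begin{proof}
The nodes that have infinitely many extensions in $D$ include the root, and each of them has an immediate successor of the same kind because $T$ is finitely branching. Let $x$ be a branch through such nodes.
\end{proof}

A set $S\subseteq W$ \emph{catches} the node $d$ if $d(i)\in S$ for some $i<|d|$; let $T[S]$ be the set of nodes caught by $S$. Let $\mathcal K_j$ be the family of all $S\subseteq W$ with $\lambda_i(S)\le2^{-j}$ for all $i$. It is a closed, hence compact, subset of $\mathcal P(W)$, and its members are disjoint from $W_i$ for $i<j$. A set of nodes should be small if ever thinner sets $S$ catch almost all of its nodes: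
\[
F_j=\{B\subseteq T:\ B\setminus T[S]\text{ is finite for some }S\in\mathcal K_j\},\qquad\mathcal E=\bigcap_jF_j .
\]
The families $F_j$ are not claimed to be ideals. As for the sets of upper density at most $2^{-j}$, a union of two members of $F_{j+1}$ lies in $F_j$, and closure under unions appears in the intersection.

\begin{lemma}\label{lem:E}
$\mathcal E$ is a tall $F_{\sigma\delta}$ ideal on $T$.
\end{lemma}

\begin{proof}
\emph{Complexity.} Since the levels of $T$ are finite, $B\in F_j$ if and only if there are $m$ and $S\in\mathcal K_j$ such that every $d\in B$ with $|d|\ge m$ is caught by $S$. For a fixed $d$, the condition ``$d\notin B$ or $d\in T[S]$'' depends on finitely many coordinates of $(B,S)$. So for fixed $j,m$ the pairs $(B,S)$ as above form a closed subset of the compact space $\mathcal P(T)\times\mathcal K_j$, and the projection of this set to $\mathcal P(T)$ is compact. Thus $F_j$ is $F_\sigma$.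

\emph{Ideal.} Each $F_j$ is closed under subsets and contains the finite sets. If $S,S'\in\mathcal K_{j+1}$ witness $B,B'\in F_{j+1}$, then $S\cup S'\in\mathcal K_j$ and $T[S\cup S']=T[S]\cup T[S']$, so $B\cup B'\in F_j$. Finally $T\notin F_1$: if $S\in\mathcal K_1$, then $W_i\not\subseteq S$ for all $i$, so some selector $x$ has $x(i)\notin S$ for all $i$, and no $x{\upharpoonright}n$ is caught by $S$.

\emph{Tall.} Let $D\subseteq T$ be infinite, with $x$ and $d_k$ as in Lemma~\ref{lem:konig}. The set $\{d_k:k\in\omega\}$ is infinite. For each $j$, the singleton $S=\{x(j)\}$ has $\lambda_j(S)=2^{-j}$, so it belongs to $\mathcal K_j$, and it catches $d_k$ for all $k>j$. So $\{d_k:k\in\omega\}\in\mathcal E$.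
\end{proof}

The proof of tallness uses the limit $x$ as a parameter. A ground model that does not know $D$ must replace it, and the simplest case shows how a dominating real appears.

\begin{example}\label{ex:ground}
Suppose that $D\in V[G]$ destroys $\mathcal E$ and that its limit $x$ lies in $V$, say $x(i)=0^i$. For a strictly increasing $f\in V$ let $B_f$ be the set of nodes $d$ such that $d(i)=0^i$ for some $i$ with $i<|d|<f(i)$. If $d\in B_f$ and $|d|\ge f(j)$, the witness $i$ satisfies $f(i)>f(j)$, so $i>j$ and $d$ is caught by $\{0^i:i\ge j\}\in\mathcal K_j$. Hence $B_f\in\mathcal E\cap V$ and $D\cap B_f$ is finite. Since $|d_{p+1}|>p$, we have $d_{p+1}\notin B_f$ for all large $p$. But $d_{p+1}(p)=0^p$, so $|d_{p+1}|\ge f(p)$ for all large $p$. The function $p\mapsto|d_{p+1}|$ is dominating: to escape the ideal, $D$ must converge to $x$ more slowly than any ground-model rate.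
\end{example}

In general $x\notin V$, and the set $\{0^i:i\in\omega\}$ is replaced by the set $A$ of Proposition~\ref{prop:selector}, which contains $x(i)$ only infinitely often.

\begin{proposition}\label{prop:E}
Let $M$ be an unbounded model with countable covering, and let $D\subseteq T$ be infinite. Then there is $B\in M$ with $D\cap B$ infinite such that $B$ belongs to $\mathcal E$, both as computed in $M$ and as computed in the universe.
\end{proposition}

\begin{proof}
Take $x$ and $d_k$ as in Lemma~\ref{lem:konig}, and take $A\in\mathcal Z\cap M$ such that $Y=\{i:x(i)\in A\}$ is infinite (Proposition~\ref{prop:selector}). Let $i_p$ be the least element of $Y$ that is at least $p$, and let $e(p)=|d_{i_p+1}|$. By (U) take a strictly increasing $f\in M$ with $f(p)>e(p)$ for infinitely many $p$, and put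
\[
B=\{d\in T:\ d(i)\in A\text{ for some }i\text{ with }i<|d|<f(i)\}\in M .
\]
Given $j$, choose $i^*$ with $\lambda_i(A)\le2^{-j}$ for $i\ge i^*$, and let $S=A\cap\bigcup_{i\ge i^*}W_i\in\mathcal K_j\cap M$. If $d\in B$ and $|d|\ge f(i^*)$, the witness $i$ satisfies $f(i)>f(i^*)$, so $i>i^*$ and $S$ catches $d$. Thus $S$ witnesses $B\in F_j$. The witness lies in $M$, and the statement that it is a witness quantifies only over elements of $T$, $W$ and $\omega$, so it holds in $M$ as well.

Now let $f(p)>e(p)$, $i=i_p$ and $d=d_{i+1}$. Then $i<|d|=e(p)<f(p)\le f(i)$ and $d(i)=x(i)\in A$, so $d\in B$. As $|d|>i\ge p$, this gives infinitely many elements of $D\cap B$.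
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Lemma~\ref{lem:E} gives the first property. Work in $V[G]$ with $M=V$, which has countable covering by hypothesis. If there is no dominating real over $V$, then $V$ is unbounded, and by Proposition~\ref{prop:E} no infinite $D\subseteq T$ destroys $\mathcal E$. Proper forcings satisfy the hypothesis by (F3).
\end{proof}

Countable covering was used only in Step~2 of Proposition~\ref{prop:selector}. Under CH it comes for free in the only case that matters.

\begin{corollary}\label{cor:CH}
If CH holds, then every forcing that destroys $\mathcal E$ adds a dominating real.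
\end{corollary}

\begin{proof}
In $V$, enumerate $\mathcal P(\omega)$ in order type $\omega_1$. If $\omega_1^V$ is uncountable in $V[G]$, it is the regular cardinal $\omega_1^{V[G]}$, so every countable subset of $\mathcal P(\omega)\cap V$ in $V[G]$ lies in a proper initial segment of the enumeration, and Theorem~\ref{thm:A} applies. Otherwise $\omega^\omega\cap V$ is countable in $V[G]$, say equal to $\{f_n:n\in\omega\}$, and $k\mapsto\max_{n\le k}f_n(k)$ is dominating.
\end{proof}

For a tall ideal $\mathcal I$, let $\mathrm{cov}^*(\mathcal I)$ be the least size of a family $\mathcal H\subseteq\mathcal I$ such that every infinite set has infinite intersection with some member of $\mathcal H$; it counts how many members of $\mathcal I$ are needed to witness tallness. Let $\mathfrak b$ be the least size of a subset of $\omega^\omega$ with no $\le^*$-upper bound, and let $\mathrm{cof}([\kappa]^\omega)$ be the least size of a family of countably infinite subsets of $\kappa$ that is cofinal under inclusion. For $1\le n<\omega$ we have $\mathrm{cof}([\aleph_n]^\omega)=\aleph_n$. A cofinal family covers $\aleph_n$, which gives the lower bound. For the upper bound, every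 countable subset of $\aleph_n$ lies in some $\alpha<\aleph_n$, and $[\alpha]^\omega$ has a cofinal family of size less than $\aleph_n$, by induction if $\alpha$ is uncountable and trivially if it is countable.

\begin{corollary}\label{cor:cov}
If $\mathrm{cof}([\mathfrak b]^\omega)=\mathfrak b$, for instance if $\mathfrak b<\aleph_\omega$, then $\mathrm{cov}^*(\mathcal E)\le\mathfrak b$.
\end{corollary}

\begin{proof}
Let $H(\aleph_1)$ be the set of hereditarily countable sets, a model of ZFC without power set. Build an increasing chain of elementary submodels $M_\xi\prec H(\aleph_1)$, $\xi<\omega_1$, each of size $\mathfrak b$, such that $M_0$ includes a family of $\mathfrak b$ functions with no $\le^*$-upper bound and $M_{\xi+1}$ includes a cofinal subfamily of $[M_\xi]^\omega$ of size $\mathfrak b$. Let $M=\bigcup_\xi M_\xi\prec H(\aleph_1)$; then $|M|=\mathfrak b$. Every nonempty $a\in M$ is the range of a function $\omega\to a$ in $M$, so $a\subseteq M$. Thus $M$ is transitive, and all its elements are countable in $M$. It is unbounded because of $M_0$. A countable subset of $M$ lies in some $M_\xi$, so it is contained in an element of $M_{\xi+1}$, and $M$ has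 countable covering. By Proposition~\ref{prop:E}, the family $\mathcal E\cap M$ witnesses $\mathrm{cov}^*(\mathcal E)\le\mathfrak b$.
\end{proof}

\section{Destroying $\mathcal Z_\mu$}\label{sec:B}

Fix $(\Omega_n,\mu_n)_{n\in\omega}$ as in Theorem~\ref{thm:B} and write $\Omega_{<k}=\bigcup_{n<k}\Omega_n$. We keep the shape of the Mathias-type forcing of the introduction, but we place the ultrafilter on the set of indices $n$, where it selects the blocks that matter, and inside the blocks we measure sets by the $\mu_n$. Sections~\ref{sub:Q}--\ref{sub:name} work with an arbitrary nonprincipal ultrafilter $\mathcal U$ on $\omega$ and isolate what is needed of it; Section~\ref{sub:F} adds a suitable $\mathcal U$ generically.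

\subsection{The forcing $\mathbb Q_{\mathcal U}$}\label{sub:Q}

``For $\mathcal U$-many $n$'' means ``for all $n$ in some member of $\mathcal U$''. For a bounded real sequence $(a_n)$, the limit $\lim_{\mathcal U}a_n$ is the unique $a$ such that for every $\varepsilon>0$ we have $|a_n-a|<\varepsilon$ for $\mathcal U$-many $n$. It is linear, it preserves inequalities $a_n\le b_n$ that hold for $\mathcal U$-many $n$, and it agrees with the ordinary limit when that exists. Hence
\[
\nu(A)=\lim_{\mathcal U}\mu_n(A)\qquad(A\subseteq\Omega)
\]
is a finitely additive probability measure on $\mathcal P(\Omega)$ that vanishes on $\mathcal Z_\mu$, in particular on finite sets. Let $\mathbb Q=\mathbb Q_{\mathcal U}$ consist of the pairs $(s,A)$ with $s\subseteq\Omega$ finite, $A\subseteq\Omega$ and $\nu(A)>0$, where $(s',A')\le(s,A)$ means $s\subseteq s'\subseteq s\cup A$ and $A'\subseteq A$. We call $s$ the \emph{stem}, and we let $\dot D$ name the union of the stems in the generic filter.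

\begin{lemma}\label{lem:Q}
\begin{enumerate}
\item[(a)] Every family of $\nu$-positive sets with pairwise $\nu$-null intersections is countable.
\item[(b)] $\mathbb Q$ is ccc, and $\dot D$ is forced to destroy $\mathcal Z_\mu$.
\item[(c)] If $C_0\supseteq C_1\supseteq\cdots$ and $\nu(C_m)\ge\gamma$ for all $m$, there is $C^*\subseteq C_0$ with $\nu(C^*)\ge\gamma$ and $\nu(C^*\setminus C_m)=0$ for all $m$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The measure of a finite union of members of the family is the sum of their measures, so fewer than $q$ members have measure greater than $1/q$.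

(b) Among uncountably many conditions, uncountably many have the same stem $s$. By (a), two of these, $(s,A)$ and $(s,A')$, have $\nu(A\cap A')>0$, and $(s,A\cap A')$ extends both. A positive set $A$ is infinite, so $(s,A)$ has extensions $(s\cup\{a\},A)$ with $a\in A\setminus s$, and $\dot D$ is forced to be infinite. If $B\in\mathcal Z_\mu$, then $\nu(A\setminus B)=\nu(A)$, and $(s,A\setminus B)\le(s,A)$ forces $\dot D\cap B\subseteq s$.

(c) Let $\rho(n)$ be the largest $m\le n$ with $\mu_n(C_m)\ge\gamma-2^{-m}$; the value $m=0$ qualifies since $\gamma\le1$. Let $C^*=\bigcup_n(C_{\rho(n)}\cap\Omega_n)$. For each $m$ we have $\rho(n)\ge m$ for $\mathcal U$-many $n$, and for these $n$ we get $C^*\cap\Omega_n\subseteq C_m$ and $\mu_n(C^*)\ge\gamma-2^{-\rho(n)}\ge\gamma-2^{-m}$.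
\end{proof}

Part (c) substitutes for countable additivity, which $\nu$ lacks: it vanishes on each $\Omega_n$.

\subsection{A test name}\label{sub:test}

An \emph{interval partition} is given by $0=i_0<i_1<\cdots$ and consists of the intervals $I_k=[i_k,i_{k+1})$; note that $k\le i_k$. For $X\subseteq\omega$ let $I_X=\bigcup_{k\in X}I_k$.

\begin{example}\label{ex:test}
Let $\dot E=\{n:\dot D\cap\Omega_n\ne\emptyset\}$ and let $\dot h(k)$ be the second element of $\dot E$ that is at least $k$. This function measures the gaps of $\dot D$. Call $U\subseteq\omega$ a \emph{transversal} of an interval partition if it has at most one point in each interval.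

Suppose first that every interval partition has a transversal in $\mathcal U$. Then $\dot h$ is dominating. Given a strictly increasing $f$ with $f(k)>k$, let $l_0=0$, $l_{j+1}=f(l_j)$, and take a transversal $U\in\mathcal U$ of the intervals $J_j=[l_j,l_{j+1})$. Shrinking $U$ within $\mathcal U$, we assume that it meets $J_j$ only for even $j$, or only for odd $j$. If $k\in J_j$, then $f(k)<l_{j+2}$, so $[k,f(k))\subseteq J_j\cup J_{j+1}$ contains at most one point of $U$. For a condition $(s,A)$ with $s\subseteq\Omega_{<m}$, the set $A'=A\cap\bigcup_{n\in U}\Omega_n$ has $\nu(A')=\nu(A)$, and $(s,A')$ forces $\dot E\setminus m\subseteq U$, hence $\dot h(k)\ge f(k)$ for $k\ge m$.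

Suppose now that $(I_k)$ has no transversal in $\mathcal U$ and that $X$ is infinite with $I_X\in\mathcal U$. Given $(s,A)$ and $m$, the set $U=\{n\in I_X:n\ge i_m,\ \mu_n(A)>0\}$ is in $\mathcal U$, so it has two points $n<n'$ in some $I_k$, necessarily with $k\in X$ and $k\ge m$. Pick $a\in A\cap\Omega_n$ and $a'\in A\cap\Omega_{n'}$. Then $(s\cup\{a,a'\},A)$ forces $\dot h(k)\le n'<i_{k+1}$. So $\mathbb Q$ forces $\dot h(k)<i_{k+1}$ for infinitely many $k\in X$.
\end{example}

So the behavior of $\mathbb Q_{\mathcal U}$ depends on $\mathcal U$, and the example tells us what to ask for. The family of sets with at most one element is compact and disjoint from $\mathcal U$, and the transversals of $(I_k)$ are the sets obtained by using one member of this family on each $I_k$. In general, given families $\mathcal C_k\subseteq\mathcal P(\omega)$ and an interval partition $(I_k)$, a \emph{glued set} is a set $\bigcup_k(C^k\cap I_k)$ with $C^k\in\mathcal C_k$ for all $k$. We shall attach to an arbitrary name compact families $\mathcal C_k$ disjoint from $\mathcal U$ and show that the name is controlled once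
\begin{itemize}
\item[(G1)] no glued set belongs to $\mathcal U$, and
\item[(G2)] $I_X\in\mathcal U$.
\end{itemize}

\subsection{Analysis of an arbitrary name}\label{sub:name}

Let $\dot h$ be a $\mathbb Q$-name for an element of $\omega^\omega$. We first reduce $\dot h$ to countably many data. For finite $u\subseteq\Omega$ and $k\in\omega$, choose a family $\mathcal B(u,k)$ that is maximal among families of positive sets $B$ such that $(u,B)$ decides $\dot h(k)$ and distinct members have null intersection. It is countable by Lemma~\ref{lem:Q}(a). For each $k$, some condition $(u,B)$ decides $\dot h(k)$, so some $\mathcal B(u,k)$ is nonempty. Enumerate all pairs $(u,B)$ with $B\in\mathcal B(u,k)$, with repetitions if necessary, as $(u^k_l,B^k_l)_{l\in\omega}$, and let $v^k_l$ be the value with $(u^k_l,B^k_l)\Vdash\dot h(k)=v^k_l$.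

Let $s\subseteq\Omega$ be finite and $A\subseteq\Omega$ arbitrary. We say that $l$ \emph{fits $(s,A)$ at $k$} if $s\subseteq u^k_l\subseteq s\cup A$, and that $l$ is \emph{useful for $(s,A)$ at $k$} if in addition $\nu(A\cap B^k_l)>0$. Put
\[
Y^k_m(s,A)=\bigcup\{B^k_l:\ l<m,\ l\text{ fits }(s,A)\text{ at }k\},
\]
a set that increases with $m$.

\begin{lemma}\label{lem:data}
\begin{enumerate}
\item[(a)] If $l$ is useful for $(s,A)$ at $k$, then $(u^k_l,A\cap B^k_l)\le(s,A)$ forces $\dot h(k)=v^k_l$.
\item[(b)] If $\nu(A)>0$, some $l$ is useful for $(s,A)$ at $k$.
\item[(c)] For all $s,A,k$ we have $\nu(A\setminus Y^k_m(s,A))\to0$ as $m\to\infty$.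
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The pair is a condition that extends both $(s,A)$ and $(u^k_l,B^k_l)$.

(b) Take $(u,A')\le(s,A)$ deciding $\dot h(k)$. By maximality, $\nu(A'\cap B)>0$ for some $B\in\mathcal B(u,k)$; otherwise $A'$ would be a new set that can be added to the family. An index $l$ with $(u^k_l,B^k_l)=(u,B)$ is useful.

(c) The sets $C_m=A\setminus Y^k_m(s,A)$ decrease. Suppose $\gamma=\inf_m\nu(C_m)>0$ and take $C^*\subseteq A$ as in Lemma~\ref{lem:Q}(c). By (b) some $l$ is useful for $(s,C^*)$ at $k$. This $l$ fits $(s,A)$, so $B^k_l\cap C_{l+1}=\emptyset$ and $C^*\cap B^k_l\subseteq C^*\setminus C_{l+1}$ is null, a contradiction.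
\end{proof}

By (a), it suffices to find a ground-model bound $b(k)$ such that every $(s,A)$ has, at infinitely many $k\in X$, a useful index below $b(k)$. For a single $A$, parts (b) and (c) give a bound. The difficulty is uniformity over uncountably many $A$. Compactness of $\mathcal P(\Omega)$ should give uniformity, but $\nu$ is not continuous: it ignores finite changes. The maps $A\mapsto\mu_n(A)$ are continuous, so we replace (c) by its finite version at each block $n$ and record the set of blocks where the finite version fails. To pass between $\mu_n$ and $\nu$ on the sets $B^k_l$, we also record how many of them $\mu_n$ measures almost correctly. Let $\mathcal A_r$ be the finite algebra of subsets of $\Omega$ generated by the $B^j_l$ with $j,l<r$, and let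
\[
r(n)=\max\{r\le n:\ |\mu_n(\Phi)-\nu(\Phi)|\le2^{-r}\text{ for all }\Phi\in\mathcal A_r\},
\]
where $r=0$ always qualifies. Since $\mathcal A_r$ is finite, for each $r$ we have $r(n)\ge r$ for $\mathcal U$-many $n$. Define $N_k=\{n:r(n)\le k\}$ and
\begin{gather*}
\mathcal C_{s,k}=\bigl\{C\subseteq\omega:\ \exists A\subseteq\Omega\ \ \forall n\in C\ \ \mu_n\bigl(A\setminus Y^k_{r(n)}(s,A)\bigr)\ge2^{-k}\bigr\},\\
\mathcal C_k=\{N_k\}\cup\bigcup\{\mathcal C_{s,k}:s\subseteq\Omega_{<k}\}.
\end{gather*}
Only finitely many stems enter $\mathcal C_k$, and every stem enters from some $k$ on.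

\begin{lemma}\label{lem:C}
Each $\mathcal C_k$ is compact, contains $\emptyset$, and is disjoint from $\mathcal U$.
\end{lemma}

\begin{proof}
For fixed $n$, the number $\mu_n(A\setminus Y^k_{r(n)}(s,A))$ depends only on the trace of $A$ on the finite set $\Omega_n\cup\bigcup_{l<r(n)}u^k_l$. So the pairs $(C,A)$ in the definition of $\mathcal C_{s,k}$ form a closed subset of $\mathcal P(\omega)\times\mathcal P(\Omega)$, and $\mathcal C_{s,k}$ is compact as its projection. Hence the finite union $\mathcal C_k$ is compact, and $\emptyset\in\mathcal C_{\emptyset,k}\subseteq\mathcal C_k$.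

We have $N_k\notin\mathcal U$. Suppose $C\in\mathcal C_{s,k}\cap\mathcal U$ with witness $A$. By Lemma~\ref{lem:data}(c) there is $m$ with $\nu(A\setminus Y^k_m(s,A))<2^{-k}$. For $\mathcal U$-many $n$ we have $n\in C$ and $r(n)\ge m$, so that $\mu_n(A\setminus Y^k_m(s,A))\ge\mu_n(A\setminus Y^k_{r(n)}(s,A))\ge2^{-k}$. Taking the limit gives $\nu(A\setminus Y^k_m(s,A))\ge2^{-k}$, a contradiction.
\end{proof}

\begin{proposition}\label{prop:key}
Let $(I_k)$ be an interval partition and $X\subseteq\omega$ an infinite set such that \textup{(G1)} and \textup{(G2)} hold for the families $\mathcal C_k$. Let $g(k)=1+\max\{v^k_l:l<i_{k+1}\}$. Then $\mathbb Q$ forces that $\dot h(k)<g(k)$ for infinitely many $k\in X$.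
\end{proposition}

Suppose that a condition $(s,A)$ has no useful index below $i_{k+1}$ for large $k\in X$. By (G1), at a typical block $n\in I_k$ the set $A$ is almost covered by a set $R_n$ made of sets $B^k_l$ that are $\nu$-almost disjoint from $A$. This is not yet a contradiction, because $k$ grows with $n$, and $\nu(A\cap R_n)=0$ says nothing about $\mu_n(A\cap R_n)$: the set $A$ is not among the countably many sets controlled by $r(n)$. The way out is that $\nu$ is finite, so all the covering sets lie, up to a small error, in one set $Y$, and the error term does not mention $A$.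

\begin{proof}
By Lemma~\ref{lem:data}(a) and density, it suffices to show that for every $(s,A)\in\mathbb Q$ and $k_0$ there are $k\in X$ with $k\ge k_0$ and $l<i_{k+1}$ such that $l$ is useful for $(s,A)$ at $k$. Suppose this fails for $(s,A)$ and $k_0$. It then fails for every larger $k_0$, so we assume $s\subseteq\Omega_{<k_0}$. Let $c=\nu(A)>0$ and $Y_k=Y^k_{i_{k+1}}(s,A)$. For $k\in X$ with $k\ge k_0$, the set $A\cap Y_k$ is a finite union of null sets, so $\nu(A\cap Y_k)=0$.

The numbers $y_K=\nu\bigl(\bigcup\{Y_k:k\in X,\ k_0\le k\le K\}\bigr)$ increase with $K$ and are at most $1$. Choose $K\ge k_0$ with $y_K>\sup_{K'}y_{K'}-c/2$ and let $Y$ be the corresponding union. Then $\nu(A\cap Y)=0$; for $k\in X$ with $k>K$ we have $\nu(Y_k\setminus Y)=\nu(Y\cup Y_k)-\nu(Y)\le y_k-y_K<c/2$; and $Y\in\mathcal A_{r_0}$ for some $r_0$.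

Let $k(n)$ be the $k$ with $n\in I_k$, and let $R_n=Y^{k(n)}_{r(n)}(s,A)$. For $k\ge k_0$ the set $D^k=\{n:\mu_n(A\setminus Y^k_{r(n)}(s,A))\ge2^{-k}\}$ belongs to $\mathcal C_{s,k}\subseteq\mathcal C_k$; for $k<k_0$ let $D^k=\emptyset$. For $\mathcal U$-many $n$, writing $k=k(n)$, all of the following hold:
\[
k\in X,\qquad k>K,\qquad r(n)\ge r_0,\qquad r(n)>k,\qquad \mu_n(A\setminus R_n)<2^{-k}.
\]
The first holds by (G2), the second for all large $n$, the third by the choice of $r$, and the last two by (G1) applied to $\bigcup_k(N_k\cap I_k)$ and $\bigcup_k(D^k\cap I_k)$. Fix such an $n$. Since $r(n)\le n<i_{k+1}$, we have $R_n\subseteq Y_k$. Since $R_n$ is a union of sets $B^k_l$ with $k,l<r(n)$, and $r(n)\ge r_0$, we have $R_n\setminus Y\in\mathcal A_{r(n)}$. Therefore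
\[
\mu_n(R_n\setminus Y)\le\nu(R_n\setminus Y)+2^{-r(n)}\le\nu(Y_k\setminus Y)+2^{-k}\le c/2+2^{-k}.
\]
As $A\subseteq(A\setminus R_n)\cup(A\cap Y)\cup(R_n\setminus Y)$, we obtain
\[
\mu_n(A)\le 2\cdot2^{-k(n)}+\mu_n(A\cap Y)+c/2 .
\]
Now $k(n)\to\infty$ and $\nu(A\cap Y)=0$, so the limit along $\mathcal U$ gives $c\le c/2$, a contradiction.
\end{proof}

\subsection{A generic ultrafilter and the gluing lemma}\label{sub:F}

A fixed ultrafilter cannot satisfy (G2) for both $X$ and $\omega\setminus X$, so $\mathcal U$ must still be partly undetermined when $X$ is given. We therefore force $\mathcal U$, and a condition will be a promise to keep certain sets out of it. The promise (G1) concerns a compact family of sets, so the right conditions are, as in Laflamme's work, $F_\sigma$ ideals. Let $\mathbb F$ be the set of $F_\sigma$ ideals on $\omega$, with $\mathcal J'\le\mathcal J$ if $\mathcal J'\supseteq\mathcal J$. For a generic $G_0\subseteq\mathbb F$ let $\mathcal U=\{\omega\setminus Z:Z\in\bigcup G_0\}$.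

\begin{lemma}\label{lem:F}
$\mathbb F$ is $\sigma$-closed, and $\mathcal U$ is a nonprincipal ultrafilter in $V[G_0]$. For $\mathcal J\in\mathbb F$ and $C\subseteq\omega$, $\mathcal J\Vdash C\notin\dot{\mathcal U}$ if and only if $C\in\mathcal J$.
\end{lemma}

\begin{proof}
The union of an increasing sequence of $F_\sigma$ ideals is an $F_\sigma$ ideal. If $\omega\setminus Z\notin\mathcal J$, then $\mathcal J[Z]=\{Y:Y\setminus Z\in\mathcal J\}$ is an ideal containing $\mathcal J\cup\{Z\}$, and it is $F_\sigma$ as the preimage of $\mathcal J$ under a continuous map. So for each $Z$ the conditions containing $Z$ or $\omega\setminus Z$ are dense. The directed union $\bigcup G_0$ is an ideal, and there are no new reals, so it contains $Z$ or $\omega\setminus Z$ for every $Z\subseteq\omega$ in $V[G_0]$. This makes $\mathcal U$ a nonprincipal ultrafilter. If $C\in\mathcal J$, then $\mathcal J$ forces $\omega\setminus C\in\dot{\mathcal U}$. If $C\notin\mathcal J$, then $\mathcal J[\omega\setminus C]\le\mathcal J$ forces $C\in\dot{\mathcal U}$.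
\end{proof}

For the families of Example~\ref{ex:test} and the condition consisting of the finite sets, (G1) and (G2) are easy to force. Take $|I_k|=k+1$. A finite set, the set $\omega\setminus I_X$ and $q$ transversals do not cover $\omega$: for large $k\in X$ the first two miss $I_k$, and the transversals cover at most $q<k+1$ of its points. In general, compactness replaces counting.

\begin{lemma}[Gluing]\label{lem:glue}
Let $\mathcal J\in\mathbb F$ and let $\mathcal C_k\subseteq\mathcal J$ $(k\in\omega)$ be nonempty compact subsets of $\mathcal P(\omega)$. There is an interval partition $(I_k)$ such that for every infinite $X\subseteq\omega$ some $\mathcal J_X\le\mathcal J$ contains $\omega\setminus I_X$ and all glued sets.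
\end{lemma}

\begin{proof}
Write $\mathcal J=\bigcup_qK_q$ with $K_q$ compact, nonempty and increasing. Suppose $i_k$ is given. For $J\in K_k$ and $C_1,\dots,C_k\in\mathcal C_k$, the set $J\cup C_1\cup\dots\cup C_k$ is in $\mathcal J$, so it is not cofinite and omits some $n\ge i_k$. For each $n$, omitting $n$ is an open condition on $(J,C_1,\dots,C_k)$. By compactness of $K_k\times\mathcal C_k^{\,k}$ finitely many $n\ge i_k$ suffice; let $i_{k+1}$ be above them. Thus no set $J\cup C_1\cup\dots\cup C_k$ of this kind includes $I_k$.

The family $\mathcal X$ of glued sets is compact, as a continuous image of $\prod_k\mathcal C_k$. For $q\ge1$ let $L_q$ be the family of all $Y$ such that $Y\subseteq J\cup X_1\cup\dots\cup X_q\cup(\omega\setminus I_X)$ for some $J\in K_q$ and $X_1,\dots,X_q\in\mathcal X$. It is the projection of a closed subset of $\mathcal P(\omega)\times K_q\times\mathcal X^q$, hence compact. Let $\mathcal J_X=\bigcup_qL_q$. This $F_\sigma$ family is closed under subsets and contains $\mathcal J\cup\mathcal X\cup\{\omega\setminus I_X\}$. It is closed under finite unions: if $Y\in L_q$ and $Y'\in L_{q'}$ via $J,J'$, then $Y\cup Y'\in L_{q''}$ for any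 $q''\ge q+q'$ with $J\cup J'\in K_{q''}$, repeating glued sets as needed. Finally, suppose $\omega\in L_q$ via $J,X_1,\dots,X_q$, and pick $k\in X$ with $k\ge q$. On $I_k$ each $X_i$ coincides with some $C_i\in\mathcal C_k$, and $I_k\subseteq I_X$, so $I_k\subseteq J\cup C_1\cup\dots\cup C_q$ with $J\in K_k$. Repeating $C_q$ to reach $k$ sets, we contradict the choice of $i_{k+1}$.
\end{proof}

Compactness of the $\mathcal C_k$ is essential: if each $\mathcal C_k$ were the family of all finite sets, then $\omega=\bigcup_kI_k$ would be a glued set for every interval partition.

\subsection{Proof of Theorem~\ref{thm:B}}\label{sub:proof}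

Let $\mathbb P=\mathbb F*\dot{\mathbb Q}$, where $\dot{\mathbb Q}$ names $\mathbb Q_{\mathcal U}$ for the generic ultrafilter $\mathcal U$. It is a $\sigma$-closed forcing followed by a ccc forcing (Lemmas~\ref{lem:F} and~\ref{lem:Q}), so it is proper by (F1), and it destroys $\mathcal Z_\mu$ by Lemma~\ref{lem:Q}(b). It remains to verify almost $\omega^\omega$-bounding.

Let $p=(\mathcal J_0,\dot q)\in\mathbb P$ and let $\dot h$ be a $\mathbb P$-name for an element of $\omega^\omega$, read as an $\mathbb F$-name for a $\dot{\mathbb Q}$-name. Fix $\mathbb F$-names for the data of Section~\ref{sub:name}, namely the sequence of all $(u^k_l,B^k_l,v^k_l)$ and the function $r$. These are countable sequences of ground-model sets, so they lie in $V$, and some $\mathcal J_1\le\mathcal J_0$ decides them. The families $\mathcal C_k$ are defined from the decided data and the $\mu_n$ by quantifying over subsets of $\omega$ and $\Omega$ only, without mention of $\nu$ or $\mathcal U$. Since $\mathbb F$ adds no reals, $\mathcal J_1$ forces that the families $\mathcal C_k$ of the extension are those computed in $V$, and the proof of compactness in Lemma~\ref{lem:C} applies in $V$.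 By Lemma~\ref{lem:C}, $\mathcal J_1\Vdash\mathcal C_k\cap\dot{\mathcal U}=\emptyset$, so $\mathcal C_k\subseteq\mathcal J_1$ by Lemma~\ref{lem:F}. Apply Lemma~\ref{lem:glue} in $V$ to $\mathcal J_1$ and $(\mathcal C_k)$ to obtain $(I_k)$, and let $g\in V$ be the function of Proposition~\ref{prop:key}.

Let $X\in V$ be infinite, take $\mathcal J_X\le\mathcal J_1$ from Lemma~\ref{lem:glue}, and let $q=(\mathcal J_X,\dot q)\le p$. Suppose $\mathcal J_X\in G_0$. Then $\omega\setminus I_X\in\bigcup G_0$, which is (G2). Every sequence $(C^k)\in\prod_k\mathcal C_k$ in $V[G_0]$ lies in $V$, so every glued set is in $\mathcal J_X$ and not in $\mathcal U$, which is (G1). By Proposition~\ref{prop:key} in $V[G_0]$, the condition $q$ forces $\dot h(k)<g(k)$ for infinitely many $k\in X$. This proves the first statement, and the second follows from Lemma~\ref{lem:Z}. \qed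

\medskip
The theorem passes to every ideal that is asymptotically null for a sequence of finitely supported measures; the supports need not be disjoint.

\begin{corollary}\label{cor:measures}
Let $\mathcal I$ be an ideal on $\omega$ for which there are finitely supported probability measures $m_n$ on $\omega$ with $m_n(A)\to0$ for all $A\in\mathcal I$. Then $\mathcal I$ is destroyed by a proper almost $\omega^\omega$-bounding forcing.
\end{corollary}

\begin{proof}
Let $\Omega_n=\{n\}\times\operatorname{supp}(m_n)$, let $\mu_n$ be the copy of $m_n$ on $\Omega_n$, and let $\pi\colon\Omega\to\omega$ be the second projection. Let $D$ be a destroying set for $\mathcal Z_\mu$ added by the forcing of Theorem~\ref{thm:B}. For $A\in\mathcal I\cap V$ we have $\mu_n(\pi^{-1}[A])=m_n(A)\to0$, so $D\cap\pi^{-1}[A]$ is finite, and so is its image $\pi[D]\cap A$. If $\pi[D]$ were finite, we could take $A=\pi[D]$ and conclude that $D$ is finite. So $\pi[D]$ destroys $\mathcal I$.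
\end{proof}

\section{A model of $\mathfrak b<\mathrm{cov}^*(\mathcal Z)$}\label{sec:con}

The gain of almost $\omega^\omega$-bounding over merely adding no dominating real is that it can be iterated. We use two standard facts on countable support iterations.
\begin{itemize}
\item[(I1)] Over a model of CH, a countable support iteration of length $\omega_2$ of proper forcings having dense subsets of size at most $\aleph_1$ is proper and $\aleph_2$-cc, and CH holds at all stages below $\omega_2$ \cite{ShelahPIF,Abraham}.
\item[(I2)] In a countable support iteration of proper almost $\omega^\omega$-bounding forcings, the ground-model reals remain unbounded (\cite{Shelah84}; \cite[Ch.~VI]{ShelahPIF}).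
\end{itemize}

\begin{theorem}\label{thm:con}
It is consistent that $\mathfrak b=\mathrm{cov}^*(\mathcal E)=\aleph_1<\mathrm{cov}^*(\mathcal Z)=\aleph_2=\mathfrak c$.
\end{theorem}

\begin{proof}
Start with a model of CH and iterate, with countable support and in length $\omega_2$, the forcing $\mathbb P=\mathbb F*\dot{\mathbb Q}$ of Section~\ref{sub:proof} for $\mathcal Z$, as computed at each stage. In any model of CH, $\mathbb P$ has a dense subset of size $\aleph_1$. Indeed, since $\mathbb F$ adds no reals, the conditions $(\mathcal J,\dot q)$ in which $\mathcal J$ decides $\dot q$ to be a pair $(s,A)$ are dense. Two such conditions with the same triple $(\mathcal J,s,A)$ extend each other, so one condition per triple suffices, and there are at most $\mathfrak c=\aleph_1$ triples, because an $F_\sigma$ set is given by a sequence of closed sets. So (I1) applies, and $\aleph_1$ and $\aleph_2$ are preserved.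

By (I2), the $\aleph_1$ ground-model functions are unbounded in the final model, so $\mathfrak b=\aleph_1$. A real of the final model has a name built from countably many antichains, each of size at most $\aleph_1$, and supports of conditions are bounded in $\omega_2$. Hence every real, and so every family of $\aleph_1$ reals, is contained in an intermediate model. Since CH holds at each of the $\aleph_2$ stages, $\mathfrak c\le\aleph_2$. Given $\aleph_1$ members of $\mathcal Z$, take a stage containing them all. They belong to $\mathcal Z$ as computed there, because the definition of $\mathcal Z$ quantifies only over natural numbers, and the next iterand adds an infinite set that has finite intersection with each of them. So $\aleph_2\le\mathrm{cov}^*(\mathcal Z)\le|\mathcal Z|\le\mathfrak c\le\aleph_2$.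

By Corollary~\ref{cor:cov}, $\mathrm{cov}^*(\mathcal E)\le\aleph_1$. Finally, $\mathrm{cov}^*(\mathcal I)$ is uncountable for every tall ideal $\mathcal I$: given $A_0,A_1,\ldots\in\mathcal I$, the complement of $A_0\cup\dots\cup A_n$ is infinite, so we can choose distinct points $d_n\notin A_0\cup\dots\cup A_n$, and $\{d_n:n\in\omega\}$ has finite intersection with every $A_m$. Hence $\mathrm{cov}^*(\mathcal E)=\aleph_1$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{Abraham}
Abraham, \emph{Proper Forcing}, Handbook of Set Theory.

\bibitem{filters}
\emph{Combinatorics of filters and ideals},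
\texttt{https://www.matmor.unam.mx/\~{}michael/reprints\_files/filters.pdf}.

\bibitem{Shelah84}
Shelah, \emph{On cardinal invariants of the continuum}, Contemp. Math. 31, 1984.

\bibitem{ShelahPIF}
Shelah, \emph{Proper and Improper Forcing}.

\end{thebibliography}
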